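
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{The angle of a multiplicative spectrum can exceed the angle of its set}

\begin{abstract}
Let $S$ be a closed subset of the unit disc that contains $1$ as an isolated point of its intersection with the unit circle and does not approach $1$ tangentially to that circle. The spectrum $\Gamma(S)$ is the set of limits of mean values of completely multiplicative functions whose values at primes lie in $S$. It was conjectured that $S$ and $\Gamma(S)$ have the same angle at the point $1$. We disprove this: for every $\theta\in(0,\pi/2)$ there is such a set $S$ of angle $\theta$ whose spectrum has a strictly larger angle. For $\theta\ge\pi/6$ the counterexamples come from rounding the function $n^{it}$ at the primes, and for smaller $\theta$ from functions that take only a few values at the primes. For suitable sets $S$ of angle $\pi/2-\delta$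 the angle of the spectrum is within $0.879\,\delta$ of $\pi/2$ when $\delta$ is small.
\end{abstract}


\section{The question and the answer}

\subsection{Spectra and angles}
Let $\mathbb U=\{z\in\mathbb C:|z|\le1\}$ and let $S\subseteq\mathbb U$ be closed. Write $\mathcal F(S)$ for the class of completely multiplicative functions $f$ with $f(p)\in S$ for every prime $p$, and for $N\ge1$ put
\[
\Gamma_N(S)=\Big\{\frac1N\sum_{n\le N}f(n):\ f\in\mathcal F(S)\Big\}.
\]
The \emph{spectrum} $\Gamma(S)$ is the set of all $z\in\mathbb C$ for which there are $N_j\to\infty$ and $z_j\in\Gamma_{N_j}(S)$ with $z_j\to z$. The function $f$ may change with $N$. Clearly $\Gamma(S)\subseteq\mathbb U$, and if $S\subseteq S'$, then $\Gamma(S)\subseteq\Gamma(S')$.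

For $T\subseteq\mathbb C$ with $1\in T$ and $T\ne\{1\}$ let
\[
\operatorname{Angle}(T)=\sup\{|\arg(1-t)|:\ t\in T\setminus\{1\}\},\qquad \arg\in(-\pi,\pi].
\]
If $t\in\mathbb U$ and $t\neq1$, then $\operatorname{Re}(1-t)>0$, so $|\arg(1-t)|<\pi/2$. For $T\subseteq\mathbb U$ and $\theta<\pi/2$ the inequality $\operatorname{Angle}(T)\le\theta$ says that $T$ lies in the wedge of half-angle $\theta$ with vertex $1$ and axis along the real line to the left of $1$.

We call $S$ \emph{admissible} if $1\in S$, $S\ne\{1\}$, $1$ is an isolated point of $S\cap\{|z|=1\}$, and $\operatorname{Angle}(S)<\pi/2$; the last condition means that $S\setminus\{1\}$ does not approach $1$ tangentially to the unit circle. For admissible $S$ the following is known: $\Gamma(S)$ is a connected subset of $\mathbb U$ containing $0$ and $1$; it lies inside a circle centered at $A$ of radius $1-A$ for some real $A\in(0,1/2)$, so it touches the unit circle only at $1$; and $\operatorname{Angle}(\Gamma(S))\ge\operatorname{Angle}(S)$. It is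 conjectured in \cite{CR} that the last inequality is an equality:
\[
\operatorname{Angle}(\Gamma(S))=\operatorname{Angle}(S)\quad\text{for every admissible }S .
\]

The simplest functions support this guess. Let $x$ be a positive integer and suppose that $f(p)=1$ for all $p\le\sqrt x$. An integer $n\le x$ has at most one prime factor $p>\sqrt x$, counted with multiplicity, so
\[
1-\frac1x\sum_{n\le x}f(n)=\frac1x\sum_{\sqrt x<p\le x}(1-f(p))\Big\lfloor\frac xp\Big\rfloor
\]
is a nonnegative combination of the numbers $1-f(p)$ and stays in the wedge spanned by them. With $f(p)=t\in S\setminus\{1\}$ for all $p\in(\sqrt x,x]$ the right side tends to $(1-t)\ln2$, since $\sum_{\sqrt x<p\le x}1/p\to\ln2$. Thus $1-(1-t)\ln 2\in\Gamma(S)$, which gives $\operatorname{Angle}(\Gamma(S))\ge\operatorname{Angle}(S)$. So a single large prime factor never enlarges the angle. Products of several elements of $S$ may leave the wedge, however, and the question is whether they can do so \emph{on average}. They can.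

\subsection{Results}
For $\varphi\in(0,\pi)$ let
\[
S_\varphi=\{1\}\cup\{e^{i\psi}:\ \varphi\le\psi\le2\pi-\varphi\}.
\]
This set is closed and $1$ is isolated in it. Since $1-e^{i\psi}=2\sin(\psi/2)\,e^{i(\psi-\pi)/2}$, we have $\arg(1-e^{i\psi})=(\psi-\pi)/2$ for $0<\psi<2\pi$. Hence $\operatorname{Angle}(S_\varphi)=(\pi-\varphi)/2\in(0,\pi/2)$, and $S_\varphi$ is admissible.

\begin{theorem}\label{thm:all}
For every $\varphi\in(0,\pi)$ we have $\operatorname{Angle}(\Gamma(S_\varphi))>\operatorname{Angle}(S_\varphi)$. If $S$ is admissible and $\operatorname{Angle}(S)=0$, then $\operatorname{Angle}(\Gamma(S))=0$. Consequently, for $\theta\in[0,\pi/2)$, the assertion ``$\operatorname{Angle}(\Gamma(S))=\operatorname{Angle}(S)$ for every admissible $S$ with $\operatorname{Angle}(S)=\theta$'' is true if and only if $\theta=0$.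
\end{theorem}

\begin{theorem}\label{thm:size}
As $\delta\to0^+$ we have $\operatorname{Angle}(S_{2\delta})=\frac\pi2-\delta$ and
\[
\frac\pi2-\operatorname{Angle}(\Gamma(S_{2\delta}))\le\sqrt{4\ln2-2}\;\delta+O(\delta^2),\qquad \sqrt{4\ln2-2}=0.878\ldots<1 .
\]
\end{theorem}

The case of angle $0$ is immediate. If $\operatorname{Angle}(S)=0$, then $1-t>0$ for all $t\in S\setminus\{1\}$, so $S\subseteq[-1,1]$, hence $\Gamma(S)\subseteq[-1,1]$ and its angle is $0$. The last sentence of Theorem~\ref{thm:all} follows from the first two with $\varphi=\pi-2\theta$.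

\begin{remark}
By monotonicity of $\Gamma$, equality also fails for every admissible $S'\supseteq S_\varphi$ with the same angle, for instance for the full wedge $\{z\in\mathbb U: z=1\text{ or }|\arg(1-z)|\le\theta\}$ with $\theta=(\pi-\varphi)/2$.
\end{remark}

Section~\ref{sec:idea} explains the construction and why it works for small $\varphi$; Section~\ref{sec:tools} contains the tools. Section~\ref{sec:small} proves Theorem~\ref{thm:size}, which already disproves the conjecture. Section~\ref{sec:twothirds} treats $\varphi\le2\pi/3$, that is, all angles in $[\pi/6,\pi/2)$, with the same construction, and Section~\ref{sec:rest} treats $2\pi/3\le\varphi<\pi$ with step functions. Sections~\ref{sec:small}, \ref{sec:twothirds} and~\ref{sec:rest} are independent of one another, except that the last paragraph of Section~\ref{sec:rest} collects the results. Throughout,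
\[
P=\frac{2\pi}\varphi>2 .
\]

\section{The idea: rounding \texorpdfstring{$n^{it}$}{n to the it}}\label{sec:idea}

\subsection{What has to be beaten}
The boundary of the wedge of $S_\varphi$ contains the chord from $1$ to $e^{-i\varphi}$, and we look for mean values in the circular segment that this chord cuts off (Figure~\ref{fig:cap}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\fill[gray!30] (1,0) arc[start angle=0,end angle=-80,radius=1] -- cycle;
\draw[thin] (0,0) circle[radius=1];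
\draw[line width=1.6pt] (80:1) arc[start angle=80,end angle=280,radius=1];
\draw (1,0) -- (80:1);
\draw (1,0) -- (-80:1);
\fill (1,0) circle[radius=0.035] node[right] {$1$};
\fill (80:1) circle[radius=0.035] node[above] {$e^{i\varphi}$};
\fill (-80:1) circle[radius=0.035] node[below] {$e^{-i\varphi}$};
\fill (-40:1) circle[radius=0.025] node[right] {$e^{-i\varphi/2}$};
\node at (-1.25,0) {$S_\varphi$};
\end{tikzpicture}
\caption{The set $S_\varphi$ consists of the thick arc and the point $1$. The two chords through $1$ bound its wedge. A limit of mean values in the open half-plane beyond the lower chord (within the disc: the shaded segment) makes the angle of the spectrum larger than that of $S_\varphi$. The value $f(p)$ at a prime can never lie on the open arc between $e^{-i\varphi}$ and $1$, but products of such values can.}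
\label{fig:cap}
\end{figure}

\begin{lemma}[Chord criterion]\label{lem:chord}
Suppose there are $f_x\in\mathcal F(S_\varphi)$, $x\in\mathbb N$, with
\[
\limsup_{x\to\infty}\operatorname{Re}\Big(e^{i\varphi/2}\,\frac1x\sum_{n\le x}f_x(n)\Big)>\cos\frac\varphi2 .
\]
Then $\operatorname{Angle}(\Gamma(S_\varphi))>\operatorname{Angle}(S_\varphi)$.
\end{lemma}

\begin{proof}
The means lie in the compact set $\mathbb U$, so some $z\in\Gamma(S_\varphi)$ has $\operatorname{Re}(e^{i\varphi/2}z)>\cos(\varphi/2)$. Then $z\ne1$. Put $\omega=\arg(1-z)\in(-\frac\pi2,\frac\pi2)$. From $\operatorname{Re}(e^{i\varphi/2}(1-z))<0$ we get $\cos(\omega+\frac\varphi2)<0$. Since $-\frac\pi2<\omega+\frac\varphi2<\pi$, this forces $\omega>\frac\pi2-\frac\varphi2=\operatorname{Angle}(S_\varphi)$.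
\end{proof}

\subsection{A forbidden function and its repair}
For fixed $L>0$ consider $f(n)=e^{i\varphi L\log n/\log x}$, that is, $f(n)=n^{it}$ with $t=\varphi L/\log x$. For each $\varepsilon>0$ we have $\log n/\log x\to 1$ uniformly for $n\in[\varepsilon x,x]$, so the mean of $f$ over $n\le x$ tends to $e^{i\varphi L}$. With $L=P-\frac12$ this limit is $e^{-i\varphi/2}$, well beyond the chord. Measure phases in units of $\varphi$. Then the prime $p$ has phase equal to its \emph{size} $s_p=L\log p/\log x\in(0,L]$, while $S_\varphi$ allows exactly the phases $0$ and $[1,P-1]$ modulo $P$. So $f$ breaks the rules only at primes with $0<s_p<1$ and at those with $s_p>P-1$.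

We repair $f$ by rounding. A prime of size in $(0,1)$ gets phase $0$ if $s_p<a$ and phase $1$ if $s_p\ge a$; a prime of size above $P-1$ gets phase $P-1$. What does this cost? A prime $p$ divides $n$ with frequency $1/p$, and by Mertens' theorem the primes with size in $[s,s+ds]$ have total frequency about $ds/s$. If different primes acted independently, the first rounding would change the phase of $n$ by a random amount of variance
\[
\int_0^a\frac{s^2}{s}\,ds+\int_a^1\frac{(1-s)^2}{s}\,ds=\ln\frac1a-\frac32+2a ,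
\]
which is smallest at $a=\frac12$, with value $\ln2-\frac12=0.193\ldots$ The mean of the phase can be adjusted through $L$, and the second rounding concerns only a proportion $O(1/P)=O(\varphi)$ of the integers. So for small $\varphi$ the phase of $n$ should be $P-\frac12+X(n)$, where the average of $X(n)^2$ is about $0.193$, and
\[
\operatorname{Re}\big(e^{i\varphi/2}f(n)\big)=\cos(\varphi X(n))\approx1-\tfrac12\varphi^2X(n)^2,\qquad \cos\tfrac\varphi2\approx1-\tfrac12\varphi^2\cdot\tfrac14 .
\]
The average of the first exceeds the second because $0.193<0.25$. This comparison of two numbers is the whole reason why the conjecture fails for small $\varphi$. The next three sections make it rigorous and extend it to $\varphi\le2\pi/3$; larger $\varphi$ need a different choice of the values $f(p)$.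

\section{Tools}\label{sec:tools}

\subsection{Moments of large primes}
Fix $0<a<L$ and let $x$ run through the integers $x\ge2$. For a prime $p\le x$ let $s_p=L\log p/\log x$ be its size, and call $p$ \emph{large} if $s_p\ge a$. If distinct primes $p_1,\dots,p_k$ divide $n\le x$, then $\sum s_{p_i}\le L$. Hence $n$ has at most $L/a$ large prime factors, a bound independent of $x$. Let $B_x$ be the set of $n\le x$ divisible by the square of a large prime. Then $|B_x|\le x\sum_{p\ge x^{a/L}}p^{-2}=o(x)$, so bounded quantities on $B_x$ do not affect limits of averages, and we ignore them. For functions $G=G_x$ on $\{1,\dots,x\}$ we write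
\[
\mathbb E\,G=\lim_{x\to\infty}\frac1x\sum_{n\le x}G(n)
\]
when the limit exists. The next lemma shows that it does in all cases below where we write $\mathbb E$.

\begin{lemma}\label{lem:moments}
Let $k\ge1$ and let $h:[a,L]^k\to\mathbb R$ be bounded, and continuous off a Lebesgue null set. Then
\[
\mathbb E\sum_{p_1,\dots,p_k\mid n}h(s_{p_1},\dots,s_{p_k})=\int_{s_i\ge a,\ \sum s_i\le L}h(s_1,\dots,s_k)\prod_{i=1}^k\frac{ds_i}{s_i},
\]
where the sum is over ordered $k$-tuples of distinct large primes dividing $n$.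
\end{lemma}

\begin{proof}
The average over $n\le x$ of the sum is $\frac1x\sum h(s_{p_1},\dots,s_{p_k})\lfloor x/(p_1\cdots p_k)\rfloor$, over tuples of distinct large primes with product at most $x$. Removing the floors costs $O(1/x)$ times the number of such tuples. For given $p_1,\dots,p_{k-1}$ put $Y=x/(p_1\cdots p_{k-1})$. If there is any possible $p_k$, then $Y\ge p_k\ge x^{a/L}$, so by Chebyshev's bound there are $O(Y/\log Y)=O(Y/\log x)$ choices for $p_k$. Since $\sum_{x^{a/L}\le p\le x}1/p=O(1)$, summing over $p_1,\dots,p_{k-1}$ gives $O(x/\log x)$ tuples, and the cost is $o(1)$.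

What remains is $\sum h\cdot\mathbf 1_{\sum s_{p_i}\le L}\prod p_i^{-1}$ over tuples of distinct large primes. Allowing coincidences $p_i=p_j$ changes it by $O(\sum_{p\ge x^{a/L}}p^{-2})=o(1)$. By Mertens' theorem, $\sum_{y<p\le z}1/p=\ln(\log z/\log y)+o(1)$ as $y\to\infty$, uniformly in $z\ge y$, so the finite measures $\sum_{a\le s_p\le L}\frac1p\delta_{s_p}$ converge weakly to $ds/s$ on $[a,L]$, and their $k$-fold products converge weakly to the product measure. The function $h\cdot\mathbf 1_{\sum s_i\le L}$ is bounded and almost everywhere continuous, so its integrals converge.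
\end{proof}

Positivity of $a$ is essential here: the measure $ds/s$ is infinite near $0$.

All our functions $f=f_x$ have $f(p)=1$ when $p$ is not large (including $p>x$), and their values at large primes depend only on $s_p$. For $n\notin B_x$ each large prime divides $n$ at most once, so $f(n)=\prod f(p)$ over the large primes dividing $n$.

\subsection{The rounded function}\label{subsec:rounded}
Let $P\ge3$, let $a,\tau\in(0,1)$ satisfy $1-\tau\le2a$, and put $L=P-\tau$, so $L\ge2$. Define, for $a\le s\le L$,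
\[
F(s)=\begin{cases}1,&a\le s<1,\\ s,&1\le s\le P-1,\\ P-1,&P-1<s\le L,\end{cases}
\qquad
F_1(s)=\begin{cases}1,&a\le s<1,\\ s,&1\le s\le L,\end{cases}
\]
and $F_1(s)=0$ for $0<s<a$. Let $f(p)=e^{i\varphi F(s_p)}$ for large $p$. As $F$ takes values in $[1,P-1]$ and $\varphi P=2\pi$, we have $f\in\mathcal F(S_\varphi)$. Let $\beta$ be a real number and put
\begin{gather*}
\psi(n)=\sum_{p\mid n,\ p\text{ large}}F(s_p),\qquad \psi_1(n)=\sum_{p\mid n,\ p\text{ large}}F_1(s_p),\\
X=\psi-(P-\beta),\qquad X_1=\psi_1-(P-\beta).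
\end{gather*}
These functions of $n$ are bounded independently of $x$, and since $\varphi P=2\pi$,
\begin{equation}\label{eq:phase}
f(n)=e^{i\varphi\psi(n)}=e^{-i\beta\varphi}\,e^{i\varphi X(n)}\qquad(n\notin B_x).
\end{equation}
The function $F$ is what $S_\varphi$ allows. The function $F_1$, which omits the rounding at the top, is what we can compute with exactly. The next lemma gives the moments of $X_1$ and describes where $X$ and $X_1$ differ.

\begin{lemma}\label{lem:rounding}
With the notation above let $V=\ln\frac1a-\frac32+2a$.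
\begin{enumerate}
\item[(i)] $\mathbb EX_1=m$ and $\mathbb EX_1^2=V+m^2$, where $m=\ln\frac1a-1-\tau+\beta$.
\item[(ii)] Let $n\notin B_x$. Then $X(n)=X_1(n)$ unless $n$ has a prime factor $p$ with $s_p>P-1$. Such a $p$ is unique. Put $b=P-s_p\in[\tau,1)$. Then $n$ has at most one further large prime factor, its size is at most $b-\tau$, and if $\nu\in\{0,1\}$ is the number of these factors, then
\[
X(n)=\beta-1+\nu,\qquad X_1(n)=\beta-b+\nu .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Write $F_1(s)=s+r(s)$. The rounding error $r$ equals $-s$ on $(0,a)$, $1-s$ on $[a,1)$ and $0$ on $[1,L]$. We have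
\[
e:=\int_0^L\frac{r(s)}s\,ds=-a+\ln\frac1a-(1-a)=\ln\frac1a-1,
\]
\[
\int_0^L\frac{r(s)^2}s\,ds=\frac{a^2}2+\int_a^1\Big(\frac1s-2+s\Big)ds=\frac{a^2}2+\ln\frac1a-2(1-a)+\frac{1-a^2}2=V .
\]
Since $F_1$ vanishes below $a$, Lemma~\ref{lem:moments} with $k=1$ gives $\mathbb E\psi_1=\int_0^L(1+\frac rs)ds=L+e$. Squaring $\psi_1$ and separating the diagonal, Lemma~\ref{lem:moments} with $k=1,2$ gives
\begin{align*}
\mathbb E\psi_1^2&=\int_0^L\frac{(s+r(s))^2}s\,ds+\iint_{s_1+s_2\le L}\Big(1+\frac{r(s_1)}{s_1}\Big)\Big(1+\frac{r(s_2)}{s_2}\Big)ds_1ds_2\\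
&=\Big[\frac{L^2}2+2\int_0^L r(s)\,ds+V\Big]+\Big[\frac{L^2}2+2\int_0^L\frac{r(s)}s(L-s)\,ds+e^2\Big]\\
&=L^2+2Le+e^2+V=(L+e)^2+V .
\end{align*}
In the term $e^2$ we used that $r$ is supported in $[0,1]$ and $L\ge2$, so that the constraint $s_1+s_2\le L$ is void there. Thus $\psi_1$ has mean $L+e$ and variance exactly $V$, the value that Section~\ref{sec:idea} found by treating the rounding errors at different primes as independent. Finally $m=L+e-(P-\beta)=\ln\frac1a-1-\tau+\beta$.

(ii) $F$ and $F_1$ differ only above $P-1$. Two distinct primes of size above $P-1$ cannot both divide $n$, since $2(P-1)>P-\tau=L$. If $p$ is one such prime, then $P-1<s_p\le P-\tau$ gives $b\in[\tau,1)$. The other large primes of $n$ have total size at most $L-s_p=b-\tau<1-\tau\le2a$, so there is at most one. Its size is less than $1$, so $F=F_1=1$ there. Hence $\psi(n)=P-1+\nu$ and $\psi_1(n)=P-b+\nu$.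
\end{proof}

\section{Small \texorpdfstring{$\varphi$}{phi}: proof of Theorem~\ref{thm:size}}\label{sec:small}

Let $\varphi=2\delta\to0$, so that $P\ge3$ eventually. We use the rounded function with
\[
a=\tfrac12,\qquad V=\ln2-\tfrac12,\qquad \beta=\eta:=\sqrt V,\qquad \tau=\eta+\ln2-1 .
\]
Numerically $0.13<\tau<0.14$, so $1-\tau\le 1=2a$, and the conditions of Section~\ref{subsec:rounded} hold. The value of $\tau$ makes $m=0$: by Lemma~\ref{lem:rounding}(i), $\mathbb EX_1=0$ and $\mathbb EX_1^2=V$. The reason for $\beta=\sqrt V$ will appear at the end.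

By Lemma~\ref{lem:rounding}(ii) and Lemma~\ref{lem:moments}, $X$ and $X_1$ differ on a set of $n$ of limiting proportion at most $\int_{P-1}^Lds/s\le\frac1{P-1}=O(\varphi)$, and there both are bounded by $2$ in absolute value. Hence
\[
\mathbb EX=O(\varphi),\qquad \mathbb EX^2=V+O(\varphi).
\]

Let $z\in\Gamma(S_\varphi)$ be the limit of the means of $f$ along some sequence of $x$. By \eqref{eq:phase}, $z=e^{-i\eta\varphi}(1-\kappa+i\lambda)$, where $\kappa,\lambda$ are real and $1-\kappa+i\lambda$ is the limit of the averages of $e^{i\varphi X(n)}$ along the sequence. From $0\le1-\cos v\le v^2/2$ and $|\sin v-v|\le v^2/2$ we obtain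
\[
0\le\kappa\le\tfrac12\varphi^2\,\mathbb EX^2=\tfrac12V\varphi^2+O(\varphi^3),\qquad
|\lambda|\le\varphi|\mathbb EX|+\tfrac12\varphi^2\,\mathbb EX^2=O(\varphi^2).
\]
Therefore
\begin{align*}
\operatorname{Im}(1-z)&=(1-\kappa)\sin(\eta\varphi)-\lambda\cos(\eta\varphi)=\eta\varphi+O(\varphi^2),\\
0\le\operatorname{Re}(1-z)&=1-(1-\kappa)\cos(\eta\varphi)-\lambda\sin(\eta\varphi)\\
&\le\tfrac12\eta^2\varphi^2+\kappa+|\lambda|\eta\varphi\le\tfrac12(\eta^2+V)\varphi^2+O(\varphi^3).
\end{align*}
For small $\varphi$ the imaginary part is positive, and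
\[
\frac\pi2-\arg(1-z)=\arctan\frac{\operatorname{Re}(1-z)}{\operatorname{Im}(1-z)}\le\frac{\frac12(\eta^2+V)\varphi^2+O(\varphi^3)}{\eta\varphi+O(\varphi^2)}=\frac{\eta^2+V}{2\eta}\,\varphi+O(\varphi^2).
\]
The quotient $(\eta^2+V)/(2\eta)$ is smallest for $\eta=\sqrt V$, which is our choice, and then it equals $\sqrt V$. Since $\varphi=2\delta$,
\[
\frac\pi2-\operatorname{Angle}(\Gamma(S_{2\delta}))\le2\sqrt{\ln2-\tfrac12}\;\delta+O(\delta^2)=\sqrt{4\ln2-2}\;\delta+O(\delta^2).
\]
This proves Theorem~\ref{thm:size}. As $\sqrt{4\ln2-2}<1$, the conjecture is already disproved.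

\section{The range \texorpdfstring{$\varphi\le2\pi/3$}{phi at most 2 pi/3}}\label{sec:twothirds}

\begin{proposition}\label{prop:twothirds}
If $0<\varphi\le2\pi/3$, then $\operatorname{Angle}(\Gamma(S_\varphi))>\operatorname{Angle}(S_\varphi)$. Hence the conjecture fails for a set of each angle $\theta\in[\pi/6,\pi/2)$.
\end{proposition}

Here $P\ge3$ but $\varphi$ need not be small, so two things must be added to Section~\ref{sec:idea}: an inequality for the cosine without error term, and an exact account of the primes of size above $P-1$.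

\begin{lemma}\label{lem:trig}
For $0<z_0\le\frac\pi2$ and all real $z$ we have $\cos z\ge\cos z_0-\frac{\sin z_0}{2z_0}(z^2-z_0^2)$.
\end{lemma}

\begin{proof}
The function $k(z)=\cos z+\frac{\sin z_0}{2z_0}z^2$ is even, and $k'(z)=z\big(\frac{\sin z_0}{z_0}-\frac{\sin z}z\big)$ for $z>0$. On $(0,\pi]$ the function $\sin z/z$ is decreasing. For $z\ge\pi$ we have $\frac{\sin z}z\le\frac1{2\pi}<\frac2\pi\le\frac{\sin z_0}{z_0}$, because $\sin z\le0$ on $[\pi,2\pi]$. So $k'<0$ on $(0,z_0)$ and $k'>0$ on $(z_0,\infty)$, and $k(z)\ge k(z_0)$ for all $z$.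
\end{proof}

With $z=\varphi X$ and $z_0=\varphi/2$ this reads
\begin{equation}\label{eq:trig}
\cos(\varphi X)\ge\cos\frac\varphi2+\varphi\sin\frac\varphi2\,\Big(\frac14-X^2\Big).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:twothirds}]
Take the rounded function with
\[
a=\tfrac7{15},\qquad \tau=\tfrac3{10},\qquad \beta=\tfrac12 ;
\]
the condition $1-\tau\le2a$ reads $0.7\le0.933\ldots$ The value $\beta=\frac12$ aims at the midpoint $e^{-i\varphi/2}$ of the short arc. By \eqref{eq:phase}, $\operatorname{Re}(e^{i\varphi/2}f(n))=\cos(\varphi X(n))$ off $B_x$. By \eqref{eq:trig} and Lemma~\ref{lem:chord} it suffices to show $\mathbb EX^2<\frac14$.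

Let $n\notin B_x$ have a prime factor of size $P-b$ with $b\in[\tau,1)$. By Lemma~\ref{lem:rounding}(ii), $X=\nu-\frac12$ and $X_1=\frac12-b+\nu$. As $\nu^2=\nu$,
\[
X^2-X_1^2=\tfrac14-\big(\tfrac12-b\big)^2-(1-2b)\nu-\nu=b(1-b)-2(1-b)\nu .
\]
For all other $n\notin B_x$ the difference is $0$. We average with Lemma~\ref{lem:moments}, using $k=1$ for the first term and $k=2$ for the second, where the further large prime has size in $[a,b-\tau]$. With the substitution $s=P-b$ and Lemma~\ref{lem:rounding}(i),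
\[
\mathbb EX^2=T(P):=V+m^2+\int_\tau^1\frac{D(b)}{P-b}\,db,\qquad D(b)=(1-b)\Big(b-2\ln^+\frac{b-\tau}a\Big),
\]
where $\ln^+u=\ln u$ for $u\ge1$ and $\ln^+u=0$ for $0\le u<1$, $V=\ln\frac{15}7-\frac32+\frac{14}{15}$ and $m=\ln\frac{15}7-\frac12-\frac3{10}$.

\emph{Reduction to $P=3$.} We have $D\ge0$. This is clear where $b-\tau\le a$. For $v=b-\tau\in[a,0.7]$ the function $v+0.3-2\ln(v/a)$ is decreasing and equals $1-2\ln1.5>0$ at $v=0.7$. Since $V$ and $m$ do not depend on $P$, the function $T$ is non-increasing, and we only need $T(3)<\frac14$.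

\emph{The value at $P=3$.}
\begin{itemize}
\item $\ln\frac{15}7=0.762140\ldots$, so $V=0.19547\ldots$, $m=-0.03785\ldots$ (about $-0.03786$), and $V+m^2\le0.19691$.
\item With $c=3-b$ we have $b(1-b)=(3-c)(c-2)=-c^2+5c-6$, so
\[
\int_{0.3}^1\frac{b(1-b)}{3-b}\,db=\int_2^{2.7}\Big(5-c-\frac6c\Big)dc=3.5-1.645-6\ln1.35\le0.05438 .
\]
\item Put $w=0.7$ and $v=b-0.3$, so $1-b=w-v$ and $3-b=2.7-v\le2.7-a$. The subtracted term is
\[
\int_a^w\frac{2(w-v)\ln(v/a)}{2.7-v}\,dv\ge\frac1{2.7-a}\int_a^w2(w-v)\ln\frac va\,dv=\frac1{2.7-a}\int_a^w\frac{(w-v)^2}v\,dv,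
\]
where the last step is integration by parts. The last integral equals $w^2\ln\frac wa-2w(w-a)+\frac{w^2-a^2}2=0.49\ln1.5-1.4(w-a)+\frac{w^2-a^2}2\ge0.00812$, and $2.7-a\le2.2334$, so the subtracted term is at least $0.00363$.
\end{itemize}
Hence $T(3)\le0.19691+0.05438-0.00363=0.24766<\frac14$.
\end{proof}

\section{The range \texorpdfstring{$2\pi/3\le\varphi<\pi$}{phi from 2 pi/3 to pi}}\label{sec:rest}

The bound for $T(3)$ leaves a margin of little more than $0.002$, so we change the method. When $P\le3$ the allowed phases $[1,P-1]$ form an interval of length at most $1$, and it is enough to use step functions: the large primes are divided into two or three classes according to size, with $f$ constant on each class. Then $f(n)$ takes few values, and we can compute the proportion of $n$ with each value. We normalize by $a=1$, so \emph{large} means $s_p\ge1$.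

\subsection{Patterns and gains}
The \emph{pattern} of $n$ is the list of the numbers of its large prime factors in each class. The number of large prime factors is bounded, so the indicator of a pattern is a finite linear combination of products of binomial coefficients in these numbers. Lemma~\ref{lem:moments} gives the averages of such products, hence each pattern has a limiting proportion. Since the sizes of the large primes dividing $n$ add up to at most $L$, a pattern whose class bounds force $\sum s_i\ge L$ has limiting proportion $0$: it forces $\sum s_i=L$, and the corresponding integral in Lemma~\ref{lem:moments} is over a null set. We call such a pattern null and drop it.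

Define the \emph{gain} of $n$ by
\[
g(n)=\operatorname{Re}\big(e^{i\varphi/2}f(n)\big)-\cos\tfrac\varphi2 .
\]
It is positive exactly when $f(n)$ lies beyond the chord from $1$ to $e^{-i\varphi}$. By Lemma~\ref{lem:chord} it suffices to have $\mathbb E g>0$. Put
\[
y=-(1+2\cos\varphi)\in[0,1),\qquad \cos\varphi=-\frac{1+y}2 ,
\]
so $y=0$ for $\varphi=2\pi/3$ and $y\to1$ as $\varphi\to\pi$. If $f(n)=e^{im\varphi}$, then
\[
g(n)=\cos\big((m+\tfrac12)\varphi\big)-\cos\tfrac\varphi2=-2\sin\frac{(m+1)\varphi}2\sin\frac{m\varphi}2 .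
\]
Let $c_m$ be this number divided by $2\sin\varphi\sin\frac\varphi2$, which is positive because $0<\varphi<\pi$. With $\alpha=\varphi/2$,
\[
\frac{\sin3\alpha}{\sin\alpha}=1+2\cos\varphi=-y,\qquad \frac{\sin4\alpha}{\sin2\alpha}=2\cos\varphi=-(1+y),
\]
\[
\frac{\sin5\alpha}{\sin\alpha}=1+2\cos\varphi+2\cos2\varphi=y^2+y-1,\qquad \frac{\sin6\alpha}{\sin2\alpha}=1+2\cos2\varphi=y^2+2y,
\]
where $2\cos2\varphi=(1+y)^2-2$. Hence $c_0=c_{-1}=0$ and
\begin{equation}\label{eq:cm}
\begin{gathered}
c_1=-1,\qquad c_2=y,\qquad c_3=-y(1+y),\\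
c_4=-(1-2y^2-y^3),\qquad c_5=-(y^2+2y)(y^2+y-1).
\end{gathered}
\end{equation}
So a single prime with value $e^{i\varphi}$ loses, while two such primes gain if $y>0$: then $e^{2i\varphi}$ lies strictly between $e^{-i\varphi}$ and $1$ on the short arc.

We shall use that for a convex function the midpoint rule gives a lower bound and the trapezoid rule an upper bound for the integral.

\subsection{The case \texorpdfstring{$0.7\le y<1$}{0.7 <= y < 1}}\label{subsec:nearpi}
Take $L=4$ and
\[
f(p)=1\ (s_p<1),\qquad f(p)=e^{i\varphi}\ (1\le s_p<2),\qquad f(p)=e^{-i\varphi}\ (s_p\ge2).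
\]
Let $N_1,N_2$ count the primes of the last two classes, so $f(n)=e^{i\varphi(N_1-N_2)}$ off $B_x$. A pattern is non-null only if $N_1+2N_2<4$. This leaves $(0,0),(1,0),(2,0),(3,0),(0,1),(1,1)$, and the patterns $(0,0),(0,1),(1,1)$ have gain $0$. Let $\mu_{jk}$ be the proportion of pattern $(j,k)$, and let
\begin{gather*}
A_2=\mathbb E\binom{N_1}2=\tfrac12\ln^22,\qquad A_3=\mathbb E\binom{N_1}3=\frac16\int_{s_i\ge1,\ \sum s_i\le4}\prod_{i\le3}\frac{ds_i}{s_i},\\
B=\mathbb E[N_1N_2]=\int_1^2\ln\frac{4-s}2\,\frac{ds}s .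
\end{gather*}
Together with $\mathbb EN_1=\ln2$ this gives $\mu_{30}=A_3$, $\mu_{20}=A_2-3A_3$, $\mu_{11}=B$ and
\[
\mu_{10}=\ln2-2\mu_{20}-3\mu_{30}-\mu_{11}=\ln2-2A_2+3A_3-B .
\]
By \eqref{eq:cm},
\begin{align*}
\frac{\mathbb Eg}{2\sin\varphi\sin(\varphi/2)}&=y\mu_{20}-\mu_{10}-y(1+y)\mu_{30}\\
&=\Psi(y):=(2+y)A_2-\ln2+B-(1+y)(3+y)A_3 .
\end{align*}

\emph{Bound for $A_3$.} With $s_i=1+x_i$ and $\sigma=x_1+x_2+x_3$ we have $\prod(1+x_i)\ge1+\sigma$, and the set of $x_i\ge0$ whose sum lies in $[\sigma,\sigma+d\sigma]$ has volume $\frac{\sigma^2}2d\sigma$. So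
\[
A_3\le\frac16\int_0^1\frac{\sigma^2/2}{1+\sigma}\,d\sigma=\frac{\ln2-\frac12}{12}\le0.016096 .
\]

\emph{Bound for $B$.} The integrand $\frac1s\ln\frac{4-s}2$ is convex on $[1,2]$: its second derivative times $s^3$ is $2q-q^2+2\ln\frac{4-s}2$ with $q=\frac s{4-s}\in[\frac13,1]$, which is positive. The midpoint rule with nodes $1.125,1.375,1.625,1.875$ gives
\[
B\ge\tfrac14(0.32258+0.19777+0.10575+0.03233)\ge0.1646 .
\]

\emph{Conclusion.} Since $A_2\ge0.240226$,
\[
\Psi(0.7)\ge0.6486-0.69315+0.1646-6.29\cdot0.016096>0.018,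
\]
\[
\Psi(1)\ge0.7206-0.69315+0.1646-8\cdot0.016096>0.06 .
\]
The quadratic $\Psi$ has leading coefficient $-A_3<0$, so it is concave, and $\Psi>0$ on $[0.7,1]$. Hence $\mathbb Eg>0$ for $0.7\le y<1$.

\subsection{The case \texorpdfstring{$0\le y\le0.7$}{0 <= y <= 0.7}: setup}
At $y=0$ the pair of primes with product value $e^{2i\varphi}=e^{-i\varphi}$ no longer gains, and we need another product that lands beyond the chord. The point $-e^{i\varphi}=e^{-i(\pi-\varphi)}$ does, and at $\varphi=2\pi/3$ it is exactly the midpoint $e^{-i\varphi/2}$ of the short arc. As $-1\in S_\varphi$, we introduce a middle class with value $-1$. Take $L=\frac{11}2$ and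
\[
f(p)=\begin{cases}1,&s_p<1,\\ e^{i\varphi},&1\le s_p<\frac52\quad(\text{small}),\\ -1,&\frac52\le s_p<\frac72\quad(\text{mid}),\\ e^{-i\varphi},&s_p\ge\frac72\quad(\text{big}).\end{cases}
\]
Let $(N,M,K)$ be the numbers of small, mid and big primes. Non-null patterns satisfy $N+\frac52M+\frac72K<\frac{11}2$, so they are
\[
(0,0,1),\ (1,0,1),\ (0,2,0),\ (0,1,0),\ (1,1,0),\ (2,1,0),\ (m,0,0)\ \text{with}\ 0\le m\le5 .
\]
In the first three $f(n)\in\{1,e^{-i\varphi}\}$ and the gain is $0$. The remaining gains, divided by $2\cos\frac\varphi2>0$, are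
\begin{align*}
(0,1,0):&\quad-1;\\
(1,1,0):&\quad-\frac{\cos\frac{3\varphi}2+\cos\frac\varphi2}{2\cos\frac\varphi2}=-\cos\varphi=\frac{1+y}2;\\
(2,1,0):&\quad-\frac{\cos\frac{5\varphi}2+\cos\frac\varphi2}{2\cos\frac\varphi2}=-\cos\varphi\,\frac{\cos\frac{3\varphi}2}{\cos\frac\varphi2}\\
&\quad=-\cos\varphi\,(2\cos\varphi-1)=-\frac{(1+y)(2+y)}2;\\
(m,0,0):&\quad\frac{2\sin\varphi\sin\frac\varphi2}{2\cos\frac\varphi2}\,c_m=2\sin^2\tfrac\varphi2\;c_m=\frac{3+y}2\,c_m .
\end{align*}
Write $\mu_{jkl}$ for the proportion of pattern $(j,k,l)$. Then $\mathbb Eg=\cos(\varphi/2)\,H$ with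
\begin{equation}\label{eq:H}
H=(1+y)\mu_{110}-2\mu_{010}-(1+y)(2+y)\mu_{210}-(3+y)Q,
\end{equation}
\[
Q=\mu_{100}-y\mu_{200}+y(1+y)\mu_{300}+(1-2y^2-y^3)\mu_{400}+(y^2+2y)(y^2+y-1)\mu_{500}.
\]
We have to show $H>0$ for $0\le y\le0.7$.

\subsection{Expressing \texorpdfstring{$H$}{H} through computable quantities}
Let
\begin{gather*}
A_k=\mathbb E\binom Nk,\qquad M_1=\mathbb EM,\qquad M_2=\mathbb E\binom M2,\\
C_{11}=\mathbb E[NM],\qquad C_{21}=\mathbb E\Big[\binom N2M\Big],\qquad D_{11}=\mathbb E[NK].
\end{gather*}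
By Lemma~\ref{lem:moments}, $A_k=\frac1{k!}\int\prod\frac{ds_i}{s_i}$ over $s_i\in[1,\frac52)$, $\sum s_i\le\frac{11}2$. So $A_1=\ln\frac52$, $A_2=\frac12A_1^2$ (two small primes have total size below $5$), and $A_k=0$ for $k\ge6$. Also $M_1=\ln\frac75$. From the list of patterns,
\begin{align*}
&C_{21}=\mu_{210},\qquad C_{11}=\mu_{110}+2\mu_{210},\qquad M_2=\mu_{020},\qquad D_{11}=\mu_{101},\\
&M_1=\mu_{010}+\mu_{110}+\mu_{210}+2\mu_{020},\\
&A_2=\mu_{210}+\mu_{200}+3\mu_{300}+6\mu_{400}+10\mu_{500},\\
&A_3=\mu_{300}+4\mu_{400}+10\mu_{500},\qquad A_4=\mu_{400}+5\mu_{500},\qquad A_5=\mu_{500},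
\end{align*}
and therefore
\begin{align*}
&\mu_{210}=C_{21},\qquad\mu_{110}=C_{11}-2C_{21},\qquad\mu_{010}=M_1-C_{11}+C_{21}-2M_2,\\
&\mu_{500}=A_5,\qquad\mu_{400}=A_4-5A_5,\qquad\mu_{300}=A_3-4A_4+10A_5,\\
&\mu_{200}=A_2-3A_3+6A_4-10A_5-C_{21}.
\end{align*}

The inconvenient term is $A_3$, a three-dimensional integral that enters with a large coefficient. We trade it for $\mu_{100}$, which is small and can be bounded well. The proportion of $n$ with $N=1$ is $\sum_{k\ge1}(-1)^{k-1}kA_k$, and it is also $\mu_{100}+\mu_{110}+\mu_{101}$. Thus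
\[
A_1-2A_2+3A_3-4A_4+5A_5=\mu_{100}+C_{11}-2C_{21}+D_{11},
\]
that is,
\[
3A_3=\mu_{100}+R-2C_{21}+4A_4-5A_5,\qquad R:=-A_1+2A_2+C_{11}+D_{11}.
\]
In $Q$ the coefficient of $A_3$ is $3y+y(1+y)=y(4+y)$, that of $A_4$ is $-6y-4y(1+y)+1-2y^2-y^3=1-10y-6y^2-y^3$, and that of $C_{21}$ is $y$. Substituting for $A_3$, we get
\begin{align*}
Q={}&\mu_{100}\Big(1+\frac{4y+y^2}3\Big)+y\Big[-A_2+\frac{4+y}3R\Big]-\frac{y(5+2y)}3C_{21}\\
&+A_4\Big(1-\frac{14}3y-\frac{14}3y^2-y^3\Big)+\kappa A_5,
\end{align*}
\[
\kappa=10y+10y(1+y)-5(1-2y^2-y^3)+(y^2+2y)(y^2+y-1)-\tfrac53y(4+y).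
\]
For $0\le y\le0.7$ we have $|1-2y^2-y^3|\le1$ and $|y^2+y-1|\le1$, so
\[
|\kappa|\le y(20+10y)+5+(y^2+2y)+\tfrac53y(4+y)\le32 .
\]
In $H$ the total coefficient of $C_{21}$ is
\[
-2(1+y)-2-(1+y)(2+y)+\frac{(3+y)y(5+2y)}3=-\Big(6-\frac83y^2-\frac23y^3\Big)<0 .
\]
Altogether
\begin{equation}\label{eq:Hfinal}
\begin{aligned}
H={}&(1+y)C_{11}-2(M_1-C_{11})+4M_2-\Big(6-\frac83y^2-\frac23y^3\Big)C_{21}\\
&-(3+y)\Big[\mu_{100}\Big(1+\frac{4y+y^2}3\Big)+y\Big(-A_2+\frac{4+y}3R\Big)+\kappa A_5\Big]\\
&-(3+y)\Big(1-\frac{14}3y-\frac{14}3y^2-y^3\Big)A_4 .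
\end{aligned}
\end{equation}
We need lower bounds for $C_{11}$ and $M_2$, and upper bounds for $C_{21}$, $R$, $A_4$, $A_5$ and $\mu_{100}$.

\subsection{The elementary bounds}\label{subsec:bounds}

(1) We have $A_1=0.916290\ldots$, $A_2\ge0.419794$ and $M_1\le0.336473$. Also $-A_1+2A_2=-A_1(1-A_1)\le-0.076702$.

(2) \emph{$C_{11}$.} If the mid prime has size $t\le3$, the small prime ranges over all of $[1,\frac52)$; otherwise over $[1,\frac{11}2-t]$. So
\[
C_{11}=\ln1.2\,\ln2.5+\int_3^{3.5}\frac{\ln(5.5-t)}t\,dt .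
\]
The integrand is convex: its second derivative times $t^3$ is $2q-q^2+2\ln(5.5-t)$ with $q=\frac t{5.5-t}\in[1.2,1.75]$, which is positive. The midpoint and trapezoid rules with two subintervals show that the integral is at least $\frac14(0.276799+0.223339)\ge0.125034$ and at most $\frac14\big(\frac12\cdot0.305431+0.249518+\frac12\cdot0.198043\big)\le0.12532$. As $0.167059\le\ln1.2\,\ln2.5\le0.16706$, we get $0.29209\le C_{11}\le0.29238$.

(3) \emph{$R$.} With $w=5.5-t$, where $t\ge\frac72$ is the size of the big prime, $D_{11}=\int_1^2\frac{\ln w}{5.5-w}\,dw$. The convex function $\frac1{5.5-w}$ lies below its chord $\frac1{4.5}+\big(\frac1{3.5}-\frac1{4.5}\big)(w-1)$ on $[1,2]$. Since $\int_1^2\ln w\,dw=2\ln2-1$ and $\int_1^2(w-1)\ln w\,dw=\frac14$, this gives $D_{11}\le0.10172$. Hence $R\le-0.076702+0.29238+0.10172=0.317398$, and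
\[
-A_2+\tfrac43R\le0.003404,\qquad\tfrac13R\le0.1058 .
\]

(4) \emph{$C_{21}$.} Let $3.5-w$ be the size of the mid prime, $0\le w\le1$, and $1+x_1,1+x_2$ the sizes of the small ones. Then $x_1+x_2\le w$, and $(1+x_1)(1+x_2)\ge1+x_1+x_2$ gives
\[
C_{21}\le\int_0^1\frac{dw}{3.5-w}\cdot\frac12\int_0^w\frac{\sigma\,d\sigma}{1+\sigma}=\frac12\int_0^1\frac{w-\ln(1+w)}{3.5-w}\,dw .
\]
We bound $\frac1{3.5-w}$ by its chord $\frac1{3.5}+\big(\frac1{2.5}-\frac1{3.5}\big)w$ and use $\int_0^1(w-\ln(1+w))\,dw=\frac32-2\ln2$ and $\int_0^1w(w-\ln(1+w))\,dw=\frac1{12}$. The result is $C_{21}\le0.0211$.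

(5) \emph{$M_2$.} The region $t_1,t_2\ge2.5$, $t_1+t_2\le5.5$ is a triangle of area $0.125$, on which $t_1t_2\le2.75^2$. So $M_2\ge\frac12\cdot\frac{0.125}{2.75^2}$ and $4M_2\ge0.033057$.

(6) \emph{$A_4$ and $A_5$.} Bounding the integrands by $1$ and using the volume of a simplex, $0\le A_4\le\frac1{24}\cdot\frac{1.5^4}{24}\le0.00879$ and $0\le A_5\le\frac1{120}\cdot\frac{0.5^5}{120}\le2.2\cdot10^{-6}$. Hence $|\kappa A_5|\le10^{-4}$. Moreover,
\[
(3+y)\big(1-\tfrac{14}3y-\tfrac{14}3y^2-y^3\big)\le(3+y)\big(1-\tfrac{14}3y\big)\le3,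
\]
so the last line of \eqref{eq:Hfinal} is at least $-3\cdot0.00879=-0.02637$.

\subsection{Integers with exactly one large prime factor}
It remains to bound $\mu_{100}$, the proportion of $n$ that have exactly one large prime factor and for which this factor is small. The idea is to write $\mu_{100}$ as an integral of a function $\rho$ that satisfies a simple delay equation and decays fast. Put $I_0(v)=\mathbf 1_{v\ge0}$,
\[
I_k(v)=\int_{s_i\ge1,\ \sum s_i\le v}\prod_{i\le k}\frac{ds_i}{s_i}\quad(k\ge1),\qquad \rho(v)=\sum_{k\ge0}\frac{(-1)^k}{k!}I_k(v)\quad(v\ge0);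
\]
the sum is finite since $I_k(v)=0$ for $k>v$. Let $\omega(n)$ be the number of large primes dividing $n$. As $\sum_k(-1)^k\binom jk$ is $1$ for $j=0$ and $0$ for $j\ge1$, the indicator of the pattern $(1,0,0)$ is
\[
\sum_{p\mid n,\ p\text{ small}}\ \sum_{k\ge0}(-1)^k\binom{\omega(n)-1}k .
\]
Applying Lemma~\ref{lem:moments} to the $(k+1)$-tuples whose first entry is small, we obtain
\begin{equation}\label{eq:mu100}
\mu_{100}=\int_1^{5/2}\rho\Big(\frac{11}2-s\Big)\frac{ds}s .
\end{equation}

\begin{lemma}\label{lem:rho}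
The function $\rho$ is continuous on $[0,\infty)$, $\rho=1$ on $[0,1]$, and $v\rho'(v)=-\rho(v-1)$ for $v>1$. For $v\ge1$ we have $v\rho(v)=\int_{v-1}^v\rho$. Moreover, $\rho$ is positive, non-increasing, and convex on $[1,\infty)$.
\end{lemma}

\begin{proof}
Let $k\ge1$, let $dI_k$ be the measure with distribution function $I_k$, and let $\chi$ be bounded and measurable with bounded support. By symmetry in the variables,
\begin{align*}
\int\chi(v)\,v\,dI_k(v)&=\int_{s_i\ge1}\chi\Big(\sum s_i\Big)\Big(\sum s_i\Big)\prod_{i\le k}\frac{ds_i}{s_i}\\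
&=k\int_{s_i\ge1}\chi\Big(\sum s_i\Big)ds_k\prod_{j<k}\frac{ds_j}{s_j}.
\end{align*}
Taking $v=\sum s_i$ in place of $s_k$, the condition $s_k\ge1$ becomes $\sum_{j<k}s_j\le v-1$, so the right side is $k\int\chi(v)I_{k-1}(v-1)\,dv$. Hence $I_k$ is locally absolutely continuous with $vI_k'(v)=kI_{k-1}(v-1)$ almost everywhere. Summing over $k$, we see that $\rho$ is continuous, that $\rho=1$ on $[0,1]$, and that $v\rho'(v)=-\rho(v-1)$ for almost every $v>1$, hence for every $v>1$ by continuity of the right side.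

For $v>1$ we have $(v\rho(v))'=\rho(v)-\rho(v-1)$, which is also the derivative of $\int_{v-1}^v\rho$. Both functions equal $1$ at $v=1$, so they agree. If $\rho$ had a first zero $v_0>1$, then $0=v_0\rho(v_0)=\int_{v_0-1}^{v_0}\rho>0$, a contradiction. So $\rho>0$, and therefore $\rho$ is non-increasing. Finally $-\rho'(v)=\rho(v-1)/v$ is non-increasing on $(1,\infty)$, so $\rho$ is convex on $[1,\infty)$.
\end{proof}

\emph{Values of $\rho$.} Integrating the differential equation, $\rho(v)=1-\ln v$ on $[1,2]$ and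
\[
\rho(v)=1-\ln v+\int_1^{v-1}\frac{\ln w}{1+w}\,dw\qquad(2\le v\le3).
\]
We bound $\frac1{1+w}$ by its chords $0.5-0.2(w-1)$ on $[1,1.5]$ and $0.4-\frac2{15}(w-1.5)$ on $[1.5,2]$. The antiderivatives $w\ln w-w$ of $\ln w$ and $\frac{w^2}2\ln w-\frac{w^2}4$ of $w\ln w$ show that the integral is at most $0.04701$ for $v=2.5$ and at most $0.14819$ for $v=3$. So
\[
\rho(2.5)\le1-\ln2.5+0.04701\le0.1308,\qquad\rho(3)\le1-\ln3+0.14819\le0.0496 .
\]
For $v\ge2$, convexity and the trapezoid rule with step $\frac12$ give $v\rho(v)=\int_{v-1}^v\rho\le\frac14\big(\rho(v-1)+2\rho(v-\frac12)+\rho(v)\big)$, that is,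
\[
\rho(v)\le\frac{\rho(v-1)+2\rho(v-\frac12)}{4v-1}.
\]
For $v=3.5,\,4,\,4.5$ in turn,
\begin{gather*}
\rho(3.5)\le\frac{0.1308+0.0992}{13}\le0.0177,\qquad\rho(4)\le\frac{0.0496+0.0354}{15}\le0.00567,\\
\rho(4.5)\le\frac{0.0177+0.01134}{17}\le0.00171 .
\end{gather*}

\emph{Bound for $\mu_{100}$.} Split \eqref{eq:mu100} at $s=1.5$ and $s=2$. On each piece $\rho(5.5-s)$ is non-decreasing and $1/s$ is decreasing, so by Chebyshev's integral inequality the integral of the product over a piece is at most the mean of $\rho(5.5-s)$ over the piece times $\int ds/s$. By convexity that mean is at most the average of the two endpoint values. Hence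
\begin{align*}
\mu_{100}&\le\frac{0.00171+0.00567}2\ln\frac32+\frac{0.00567+0.0177}2\ln\frac43+\frac{0.0177+0.0496}2\ln\frac54\\
&\le0.00150+0.00337+0.00751<0.0124 .
\end{align*}

\subsection{Conclusion}
By (1), (2) and (5), $-2(M_1-C_{11})+4M_2\ge-2(0.336473-0.29209)+0.033057\ge-0.05571$. Inserting this and the other bounds in \eqref{eq:Hfinal}, we get $H\ge\Lambda(y)$ for $0\le y\le0.7$, where
\begin{align*}
\Lambda(y)={}&0.29209(1+y)-0.05571-0.0211\Big(6-\frac83y^2-\frac23y^3\Big)\\
&-(3+y)\Big[0.0124\Big(1+\frac{4y+y^2}3\Big)+0.003404\,y+0.1058\,y^2+0.0001\Big]-0.02637 .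
\end{align*}
Write the square bracket as $b_0+b_1y+b_2y^2$; then $b_0=0.0125$, $b_1\ge0.0199$ and $b_2\ge0.1099$. On $[0,0.7]$,
\[
\Lambda''(y)=0.0211\Big(\frac{16}3+4y\Big)-2(3b_2+b_1)-6b_2y\le0.12-0.69+(0.09-0.65)y<0,
\]
so $\Lambda$ is concave. At the endpoints,
\[
\Lambda(0)=0.29209-0.05571-0.1266-0.0375-0.02637>0.045,
\]
\[
\Lambda(0.7)\ge0.4965-0.0558-0.0943-0.2973-0.0264>0.02 .
\]
Hence $H\ge\Lambda>0$ and $\mathbb Eg=\cos(\varphi/2)H>0$ for $0\le y\le0.7$.

With Section~\ref{subsec:nearpi}, Lemma~\ref{lem:chord} now gives $\operatorname{Angle}(\Gamma(S_\varphi))>\operatorname{Angle}(S_\varphi)$ for $2\pi/3\le\varphi<\pi$. Proposition~\ref{prop:twothirds} covers $0<\varphi\le2\pi/3$, and the case of angle $0$ was settled after Theorem~\ref{thm:size}. This completes the proof of Theorem~\ref{thm:all}.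

\begin{thebibliography}{9}
\bibitem{CR} ``Collaborative Research: Distribution Of Multiplicative Functions And Primes'', \url{http://www.math.sc.edu/~filaseta/grantsinthemaking/NSFjoint113099.pdf}.
\end{thebibliography}

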